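# Negative normal Hilbert coefficients on regular local rings

## 1. Two theorems on the signs of normal Hilbert coefficients

**Theorem A.** Let $k$ be a field of characteristic $0$, $S=k[x,y,z,w]$, $\mathfrak m=(x,y,z,w)$ and $R=S_{\mathfrak m}$. This $R$ is regular of dimension $4$; its completion is a power series ring, hence a domain, so $R$ is Cohen–Macaulay and analytically unramified. Put
$$f=x(x-z)(x-2z),\qquad h=y(y-z)(y-2z)(y-3z),\qquad I=w\,\mathfrak m^3+f\,\mathfrak m+(h)+\mathfrak m^5 .$$
Then $I^n=\overline{I^n}$ for all $n\ge 1$, and for all $n\ge 1$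
$$\ell(R/\overline{I^{n}})=\binom{4n+3}{4}+12\binom{n+3}{4}-1 .$$
Hence the normal Hilbert coefficients are $(\overline e_0,\dots,\overline e_4)=(268,\,288,\,68,\,1,\,-1)$. In particular $\overline e_4(I)=-1<0$.

**Theorem B.** Let $k$ be an infinite field, $d\ge i\ge 4$ integers and $N\in\mathbb Z$. In $R=k[x_1,\dots,x_d]_{(x_1,\dots,x_d)}$ there is an $\mathfrak m$-primary ideal $I$, all of whose powers are integrally closed, with $\overline e_i(I)=e_i(I)=N$. For $i=3\le d$ the same holds for every $N\ge 0$.

The question behind these theorems is the following. Let $(R,\mathfrak m)$ be a Cohen–Macaulay local ring of dimension $d$ that is analytically unramified, meaning that its completion is reduced. Let $I$ be an $\mathfrak m$-primary ideal. Then the integral closures $\overline{I^n}$ form a good filtration, and for all $n\gg 0$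
$$\ell(R/\overline{I^{n+1}})=P(n),\qquad P(n)=\sum_{i=0}^{d}(-1)^i\,\overline e_i(I)\binom{n+d-i}{d-i}. \tag{1}$$
The integers $\overline e_i(I)$ are the **normal Hilbert coefficients** of $I$. The ordinary coefficients $e_i(I)$ are defined by the same formula with $I^{n+1}$ in place of $\overline{I^{n+1}}$. In the Cohen–Macaulay case $e_1\ge0$ and $e_2\ge 0$ are known, while $e_3$ can be negative. The problem, taken from "Preliminary Info" (https://www.vigj.net/files/2023_MSRISummerSchool.pdf), asks to prove or disprove that $\overline e_i(I)\ge 0$ for all $0\le i\le d$.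

Theorem A disproves it, on a regular ring and with an ideal all of whose powers are integrally closed. Theorem B says that from $i=4$ on there is no restriction at all on the value of $\overline e_i$. By S. Itoh (*Coefficients of normal Hilbert polynomials*, J. Algebra 150 (1992)) one always has $\overline e_3\ge 0$, and $\overline e_0,\overline e_1,\overline e_2\ge 0$ is also known. So "$\overline e_i(I)\ge 0$ for all $(R,I)$ as in the question" holds if and only if $i\le 3$. The cited inequalities serve only this last sentence; neither proof below uses them.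

## 2. Integral closure and the constant term of the length polynomial

Recall that $g\in R$ is **integral** over an ideal $I$ if
$$g^m+b_1g^{m-1}+\dots+b_m=0\quad\text{for some } m\ge 1,\ b_j\in I^j .$$
The set $\overline I$ of such elements is an ideal, and $I$ is **integrally closed** if $I=\overline I$. For example $\overline{(x^2,y^2)}=(x,y)^2$ in $k[x,y]$. Indeed $(xy)^2-x^2y^2=0$ with $x^2y^2\in (x^2,y^2)^2$, so $xy$ is integral. Conversely, powers of $(x,y)$ are integrally closed. To see this let $o(g)$ be the lowest degree occurring in $g$, so that $o(gg')=o(g)+o(g')$. An integral equation over $(x,y)^t$ gives $m\,o(g)\ge jt+(m-j)o(g)$ for some $j\ge 1$, so $o(g)\ge t$.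

**The top coefficient.** For $i<d$ we have $\binom{-1+d-i}{d-i}=0$, so only the last term of (1) survives at $n=-1$:
$$(-1)^d\,\overline e_d(I)=P(-1). \tag{2}$$
Put differently, let $p(n)=P(n-1)$, the polynomial that agrees with $\ell(R/\overline{I^n})$ for large $n$. Then $(-1)^d\overline e_d=p(0)$. The true length at $n=0$ is $\ell(R/R)=0$, so *$\overline e_d$ measures, up to sign, by how much the polynomial fails at $n=0$*.

**Three hand computations.**

1. $R=k[x_1,\dots,x_d]_{\mathfrak m}$, $I=\mathfrak m^r$. Here $\ell(R/I^n)=\binom{rn+d-1}{d}$, so $p(0)=\binom{d-1}{d}=0$ and $\overline e_d=0$. For $r=1$ we have $\ell(R/\mathfrak m^{n+1})=\binom{n+d}{d}$, so all $\overline e_i(\mathfrak m)$ with $i\ge1$ vanish.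
2. $I=(x^2,y^2)$ in two variables. Then $\overline{I^n}=(x,y)^{2n}$, because $\overline{I^n}$ contains $(\overline I)^n=(x,y)^{2n}$ and lies in the integrally closed ideal $(x,y)^{2n}$. So $P(n)=\binom{2n+3}{2}=4\binom{n+2}{2}-(n+1)$, that is, $(\overline e_0,\overline e_1,\overline e_2)=(4,1,0)$. For comparison, $\ell(R/I^{n+1})=4\binom{n+2}{2}$, so $e_1=0$: the normal and ordinary coefficients differ.
3. $R=k[[t^2,t^3]]$ with $I=\mathfrak m$. Here $\mathfrak m^n=t^{2n}k[[t]]$ for $n\ge 1$. This ideal is integrally closed, by the computation with $o$ above, now applied to the $t$-adic order. Counting the orders $0,2,3,\dots,2n+1$ gives $\ell(R/\overline{\mathfrak m^{n+1}})=2n+1=2(n+1)-1$. So $\overline e_1=1$.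

**From $S$ to $R$.** All our ideals will live in a polynomial ring $S=k[x_1,\dots,x_d]$, and $R=S_{\mathfrak m}$ with $\mathfrak m=(x_1,\dots,x_d)$. Let $\mathfrak a\subset S$ be $\mathfrak m$-primary. Then $S/\mathfrak a$ is already local, so $S/\mathfrak a\cong R/\mathfrak aR$, and its length is $\dim_k S/\mathfrak a$. If $\mathfrak a$ is integrally closed, so is $\mathfrak aR$. Indeed, let $g/s$ be integral over $\mathfrak aR$ with equation coefficients $b_j/s_j$, $b_j\in\mathfrak a^j$, and let $t=\prod s_j$. Multiplying the equation by $(st)^m$ gives an integral equation in $S$ for $tg$ over $\mathfrak a$, with coefficients $b_js^jt^j/s_j\in\mathfrak a^j$. Hence $tg\in\mathfrak a$ and $g/s\in\mathfrak aR$. So we may compute in $S$.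

## 3. Monomial ideals always give $\overline e_d=0$

A sensible first search runs through monomial ideals, where integral closures are known explicitly. It must fail for the top coefficient, and we can see exactly why.

Let $I\subset S=k[x_1,\dots,x_d]$ be an $\mathfrak m$-primary monomial ideal and $\mathcal P\subset\mathbb R^d_{\ge0}$ its Newton polyhedron, the convex hull of the exponents of monomials in $I$. It is a textbook fact that $\overline{I^n}$ is spanned by the monomials with exponent in $n\mathcal P$. So $\ell(S/\overline{I^n})$ counts the lattice points of $\mathbb R^d_{\ge 0}\setminus n\mathcal P$.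

Let $C$ be the union of the compact faces of $\mathcal P$. *Every ray from $0$ in the orthant meets $C$ in exactly one point, namely the point where it first meets $\mathcal P$.* To see this, let $q$ be the first point on the ray in $\mathcal P$. Since $\mathcal P+\mathbb R^d_{\ge0}=\mathcal P$, the polyhedron is cut out by finitely many inequalities $u\cdot\xi\ge b$ with $u\in\mathbb R_{\ge 0}^d$. As $\lambda q\notin\mathcal P$ for $\lambda<1$, one of these has $u\cdot q=b$ and $b>0$. Some $x_i^{a_i}$ lies in $I$ for each $i$, so $u_ia_i\ge b>0$. Hence all $u_i>0$ and the face $\{u\cdot\xi=b\}$ is compact. Conversely, let $c$ lie in a compact face $F$ and suppose $\lambda c\in\mathcal P$ with $\lambda<1$. Then the whole half-line $\{\mu c:\mu\ge\lambda\}$ lies in $\mathcal P$, and $c$ is interior to it. So the half-line lies in $F$, which contradicts compactness.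

Radial projection is therefore a homeomorphism from $C$ to a simplex, and $C$ has Euler characteristic $1$. Let $D=\{\mu c:0\le\mu\le1,\ c\in C\}$. It is star-shaped, so it also has Euler characteristic $1$. It is the union of the lattice polytopes $\mathrm{conv}(0\cup F)$, $F$ a compact face, whose intersections are again of this form or $\{0\}$. Moreover $\mathbb R^d_{\ge0}\setminus n\mathcal P=nD\setminus nC$ for $n\ge1$. By Ehrhart's theorem a lattice polytope has a lattice point polynomial with constant term $1$. By inclusion–exclusion the counting polynomials of $D$ and $C$ have constant terms equal to their Euler characteristics. So $p(0)=1-1=0$ and $\overline e_d(I)=0$.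

The obstruction is precise: for monomials the count is a signed sum of Ehrhart polynomials, and the constants cancel topologically. We want a length that is instead a sum of values of a Hilbert function $HF_A$ of some graded ring $A$, because a Hilbert function may disagree with its Hilbert polynomial in low degrees. If *exactly one* summand, for every $n\ge1$, falls where they disagree, then $p(0)$ should be that one discrepancy.

## 4. The filtration $F_n$ attached to a regular sequence

Let $S=k[x_1,\dots,x_d]$ with $\deg x_i=w_i\ge 1$ and $\mathfrak m=(x_1,\dots,x_d)$. Let $f_1,\dots,f_c$ be a regular sequence of forms (homogeneous for this grading) of positive degrees $a_1,\dots,a_c$. Write $J=(f_1,\dots,f_c)$ and $A=S/J$. **Assume $A$ is reduced.** Put $J^u=S$ for $u\le 0$.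

Recall that $\mathrm{gr}_J(S)=\bigoplus_{u\ge0}J^u/J^{u+1}$. For a regular sequence, $\mathrm{gr}_J(S)\cong A[T_1,\dots,T_c]$, with $T_i$ the class of $f_i$ in $J/J^2$. Two consequences matter. First, $\mathrm{gr}_J(S)$ is reduced, because $A$ is. Second, counting degrees with $a\cdot\alpha=\sum a_i\alpha_i$,
$$J^v/J^{v+1}\cong\bigoplus_{|\alpha|=v}A(-a\cdot\alpha). \tag{3}$$

**Definition.** For $r\ge 1$ and $n\ge 0$ let
$$F_n=\bigoplus_{s\ge nr}\bigl(J^{\,n(r+1)-s}\bigr)_s . \tag{4}$$

So $F_n$ has nothing in degrees below $nr$, the degree-$nr$ part of $J^n$, the degree-$(nr+1)$ part of $J^{n-1}$, and so on, and everything from degree $n(r+1)$ on. For instance, let $S=k[x,y]$, $J=(x)$, $r=1$. A monomial $x^iy^j$ lies in $F_n$ when $i+j\ge n$ and $i\ge 2n-(i+j)$. The second condition, $2i+j\ge 2n$, implies the first, and $F_n=(x,y^2)^n$.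

**Basic properties.** Multiplying by $x_i$ raises $s$ and so only weakens the requirement on the power of $J$; hence $F_n$ is an ideal. We have $F_mF_n\subseteq F_{m+n}$: for positive exponents this is $J^uJ^{u'}\subseteq J^{u+u'}$. If one exponent is $\le 0$, the product lies in the other power of $J$, which is contained in $J^{u+u'}$. Also $F_0=S$ and $F_n\supseteq S_{\ge n(r+1)}$. For $n\ge 1$ we have $F_n\subseteq\mathfrak m$, so $F_n$ is $\mathfrak m$-primary.

**Lemma 1.** Each $F_n$ with $n\ge 1$ is integrally closed.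

*Proof.* The plan is to describe $F_n$ by two functions that behave well enough on powers to control integral equations.

**Step 1: two order functions that cut out $F_n$.** For $0\ne g=\sum g_s$ (homogeneous components) put
$$o(g)=\min\{s:g_s\ne0\},\qquad \nu(g)=\min\{s+\mathrm{ord}_J(g_s):g_s\ne0\},$$
where $\mathrm{ord}_J(g_s)=\max\{u\ge0:g_s\in J^u\}$. This is finite since $J^u$ lives in degrees $\ge u$. Put $o(0)=\nu(0)=\infty$. By (4), $g\in F_n$ means that every nonzero $g_s$ has $s\ge nr$ and $\mathrm{ord}_J(g_s)\ge n(r+1)-s$. So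
$$F_n=\{g:o(g)\ge nr\}\cap\{g:\nu(g)\ge n(r+1)\}.$$
For $\mu\in\{o,\nu\}$ clearly $\mu(g+g')\ge\min(\mu(g),\mu(g'))$. Also $\mu(gg')\ge\mu(g)+\mu(g')$, because the degree-$t$ component of $gg'$ is $\sum_s g_sg'_{t-s}$ and $\mathrm{ord}_J(g_sg'_{t-s})\ge\mathrm{ord}_J(g_s)+\mathrm{ord}_J(g'_{t-s})$ for nonzero factors.

**Step 2: $\mu(g^m)=m\mu(g)$. This is where reducedness enters.** For $o$ it holds because $S$ is a domain. For $\nu$, let $g\neq0$, $p=\nu(g)$ and $g=g'+g''$, where $g'$ is the sum of the components with $s+\mathrm{ord}_J(g_s)=p$. Then $\nu(g'')\ge p+1$. The ring $\mathrm{gr}_J(S)$ is bigraded by $(u,s)$. Let $g^*\in\mathrm{gr}_J(S)$ be the sum of the classes of the components $g_s$ of $g'$ in $(J^{p-s}/J^{p-s+1})_s$. Each of these classes is nonzero and they lie in distinct bidegrees, so $g^*\ne 0$. The degree-$s'$ component of $g'^m$ lies in $J^{mp-s'}$, and its class modulo $J^{mp-s'+1}$ is the component of $(g^*)^m$ in bidegree $(mp-s',s')$. Since $\mathrm{gr}_J(S)$ is reduced, $(g^*)^m\ne0$. So for some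 $s'$ that component is not in $J^{mp-s'+1}$, and $\nu(g'^m)=mp$. Finally
$$g^m-g'^m=\sum_{j\ge1}\binom mj g'^{m-j}g''^j$$
has $\nu\ge mp+1$. So $\nu(g^m)\ge mp$, and $\nu(g^m)\ge mp+1$ would force $\nu(g'^m)\ge mp+1$. Hence $\nu(g^m)=mp$.

**Step 3: read off integral equations.** Let $g\ne0$ satisfy $g^m+b_1g^{m-1}+\dots+b_m=0$ with $b_j\in F_n^j$. For $\mu=o$ put $p=nr$, and for $\mu=\nu$ put $p=n(r+1)$. Then $\mu(b_j)\ge jp$, so $m\mu(g)=\mu(g^m)\ge jp+(m-j)\mu(g)$ for some $j\ge 1$. Thus $\mu(g)\ge p$. This holds for both functions, so $g\in F_n$. $\square$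

Reducedness cannot be dropped. For $S=k[x,y]$, $J=(x^2,y^2)$, $r=2$ we get $F_1=(x^2,y^2)+\mathfrak m^3$. Here $xy\notin F_1$, although $(xy)^2=x^2y^2\in F_1^2$. Correspondingly $\nu(xy)=2$ but $\nu(x^2y^2)=4+2=6$.

**Lemma 2.** Let $HF_A(j)=\dim_kA_j$. For $n\ge 1$
$$\ell(S/F_n)=\#\{\text{monomials of degree}<nr\}+\sum_{u=1}^{n}\sum_{v=0}^{u-1}\sum_{|\alpha|=v}HF_A\bigl(n(r+1)-u-a\cdot\alpha\bigr). \tag{5}$$

*Proof.* We count degree by degree. Degrees $s<nr$ contribute $\dim S_s$, and degrees $s\ge n(r+1)$ contribute $0$. For $nr\le s<n(r+1)$ write $u=n(r+1)-s\in\{1,\dots,n\}$. The contribution is $\dim(S/J^u)_s=\sum_{v<u}\dim(J^v/J^{v+1})_s$. By (3) each summand is $\sum_{|\alpha|=v}HF_A(s-a\cdot\alpha)$ with $s=n(r+1)-u$. $\square$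

In the example $J=(x)\subset k[x,y]$, $r=1$, we have $A=k[y]$. Formula (5) gives $\binom{n+1}2+\sum_{u=1}^nu=2\binom{n+1}{2}$, which is indeed $\ell(S/(x,y^2)^n)$.

## 5. Three variables: one discrepancy, with the harmless sign

Take $k$ of characteristic $0$, $f=x(x-z)(x-2z)$ and $h=y(y-z)(y-2z)(y-3z)$, first in $S_3=k[x,y,z]$ with all weights $1$. Let $A=k[x,y,z]/(f,h)$.

**The pair $f,h$ is a regular sequence and $A$ is reduced.** The form $f$ is nonzero in a domain. The form $h$ is monic in $y$ over $k[z]$, so it is a nonzerodivisor on $\bigl(k[x,z]/(f)\bigr)[y]$. Division by the monic polynomials $f$ and $h$ shows that $A$ is free over $k[z]$ with basis $x^py^q$, $p<3$, $q<4$. In particular $z$ is a nonzerodivisor and $A\subseteq A[z^{-1}]$. With $X=x/z$, $Y=y/z$ we have $f=z^3X(X-1)(X-2)$ and $h=z^4Y(Y-1)(Y-2)(Y-3)$, and $z$ is a unit, so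
$$A[z^{-1}]=k[z^{\pm1}][X,Y]/\bigl(X(X-1)(X-2),\,Y(Y-1)(Y-2)(Y-3)\bigr)\cong k[z^{\pm1}]^{12}$$
by the Chinese remainder theorem. The roots are distinct in $k$, and this is the only use of characteristic $0$. So $A[z^{-1}]$ is reduced, and so is $A$.

**The Hilbert function of $A$.** The Hilbert series is
$$\frac{(1-t^3)(1-t^4)}{(1-t)^3}=\frac{1+2t+3t^2+3t^3+2t^4+t^5}{1-t},$$
whose coefficients are the partial sums of the numerator:
$$HF_A=1,3,6,9,11,12,12,\dots,\qquad HF_A(4)=11,\quad HF_A(j)=12\ (j\ge5). \tag{6}$$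

**What three variables give.** Let $J=(f,h)\subset S_3$, $r=4$, and $I_3=F_1=f\mathfrak m+(h)+\mathfrak m^5$. Then $I_3^n=F_n$. Only $F_n\subseteq I_3^n$ needs an argument. In degrees $\ge 5n$ it is clear. In degree $s=5n-u$ with $1\le u\le n$, a spanning element $f^{\alpha_1}h^{\alpha_2}g$ with $\alpha_1+\alpha_2=u$ has a monomial $g$ of degree $\alpha_1+5(n-u)$. Giving one linear factor of $g$ to each $f$ puts the element in $I_3^u\,\mathfrak m^{5(n-u)}\subseteq I_3^n$. By Lemma 1 all powers of $I_3$ are integrally closed. In (5) the argument of $HF_A$ is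
$$5n-u-3\alpha_1-4\alpha_2=4+5(n-u)+4(u-1-v)+\alpha_1\ge 4,$$
with value $4$ exactly once, for $u=n$, $v=n-1$, $\alpha=(0,n-1)$. There are $\sum_{u=1}^n\binom{u+1}{2}=\binom{n+2}3$ terms, so
$$\ell(S_3/I_3^n)=\binom{4n+2}{3}+12\binom{n+2}{3}-1\qquad(n\ge1).$$
At $n=1$ this is $20+12-1=31=20+HF_A(4)$, as it should be. Here $p(0)=-1$, but $d=3$ is odd, so (2) gives $\overline e_3(I_3)=+1$. The discrepancy is there and the sign is the harmless one.

**Adding a variable to the ideal does not help.** To flip the sign one wants $d=4$ with the same $p(0)=-1$. The obvious move is $I'=(I_3,w)\subset S_3[w]$. Since $I'^n=\bigoplus_{\gamma}I_3^{n-\gamma}w^\gamma$ (with $I_3^{\le0}=S_3$), its length is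
$$\ell(S_3[w]/I'^n)=\sum_{j=1}^n\ell(S_3/I_3^j)=\sum_{j=1}^n\left[\binom{4j+2}{3}+12\binom{j+2}{3}\right]-n .$$
A sum $\sum_{j=1}^np(j)$ of a polynomial is a polynomial in $n$ vanishing at $n=0$. So $e_4(I')=0$. The constant $-1$ has been summed into $-n$, and the top coefficient no longer sees it.

The remedy is to put $w$ into $J$ and not into the ideal as a generator. Then $A=S/J$ is *unchanged*, the exceptional term still occurs once, the discrepancy stays $-1$, and $d$ becomes $4$. In the ideal, $w$ then appears only multiplied by cubics.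

## 6. Proof of Theorem A

Now $S=k[x,y,z,w]$, all weights $1$, $J=(w,f,h)$ with $(a_1,a_2,a_3)=(1,3,4)$, and $r=4$.

**Step 1: the hypotheses of Section 4 hold.** The element $w$ is a nonzerodivisor with $S/(w)=k[x,y,z]$, and $f,h$ is a regular sequence there by Section 5. Also $S/J=A$ is the ring of Section 5, which is reduced and has Hilbert function (6).

**Step 2: identify $I^n$ with $F_n$, so that Lemma 1 applies.** By (4), $F_1=J_4\oplus S_{\ge5}$, and $J_4=wS_3'+fS_1'+kh$ with $S_i'$ the forms of degree $i$ in $S$. So $F_1=I$ and $I^n\subseteq F_n$. Conversely, $S_{\ge5n}=\mathfrak m^{5n}\subseteq I^n$. Let $4n\le s<5n$ and $u=5n-s\in\{1,\dots,n\}$, so $s=4u+5(n-u)$. The space $(J^u)_s$ is spanned by elements $w^{\alpha_1}f^{\alpha_2}h^{\alpha_3}g$ with $|\alpha|=u$ and $g$ a monomial of degree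
$$s-(\alpha_1+3\alpha_2+4\alpha_3)=(3\alpha_1+\alpha_2)+5(n-u).$$
Distribute factors of $g$: a cubic monomial to each $w$, a linear one to each $f$. What remains of $g$ has degree $5(n-u)$, so the element lies in $(J_4)^u\,\mathfrak m^{5(n-u)}\subseteq I^n$. Hence $I^n=F_n$, and Lemma 1 gives $I^n=\overline{I^n}$ for all $n\ge1$.

**Step 3: compute the length, isolating the one exceptional term.** In (5), with $|\alpha|=v\le u-1$ and $u\le n$, the argument of $HF_A$ is
$$j=5n-u-(\alpha_1+3\alpha_2+4\alpha_3)=4+5(n-u)+4(u-1-v)+3\alpha_1+\alpha_2 .$$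
All added terms are $\ge0$, so $j\ge4$. Equality holds exactly for $u=n$, $v=n-1$, $\alpha=(0,0,n-1)$. By (6), every term is $12$ except this one, which is $11$. The number of terms is
$$\sum_{u=1}^n\sum_{v=0}^{u-1}\binom{v+2}{2}=\sum_{u=1}^n\binom{u+2}{3}=\binom{n+3}{4},$$
and there are $\binom{4n+3}{4}$ monomials of degree $<4n$. Hence
$$\ell(R/\overline{I^n})=\ell(R/I^n)=\binom{4n+3}{4}+12\binom{n+3}{4}-1\qquad(n\ge1).$$

**Step 4: read off the coefficients.** Replacing $n$ by $n+1$, $P(n)=\binom{4n+7}{4}+12\binom{n+4}{4}-1$. By (2), $\overline e_4(I)=P(-1)=\binom34+12\binom34-1=-1$. For the rest we claim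
$$\binom{4n+7}{4}=256\binom{n+4}{4}-288\binom{n+3}{3}+68\binom{n+2}{2}-(n+1).$$
Both sides are polynomials of degree $4$ in $n$, so five values suffice. At $n=1,0,-1,-2,-3$ the left side is $330,35,0,1,70$. The right side is $1280-1152+204-2=330$, then $256-288+68-1=35$, then $0$, then $0-0+0+1=1$, then $0-0+68+2=70$. So
$$P(n)=268\binom{n+4}{4}-288\binom{n+3}{3}+68\binom{n+2}{2}-\binom{n+1}{1}-1,$$
which gives $(268,288,68,1,-1)$ with the signs of (1). As a check, $P(0)=46=35+11$, which is $\dim S_{\le 3}+\dim A_4=\ell(R/I)$. This proves Theorem A. $\blacksquare$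

## 7. Weighted Hilbert functions and their quasi-polynomials

For Theorem B the discrepancy must be $\pm N$ for any $N\ge1$, and we need to compute it in general. For this we grade by unequal weights, and Hilbert polynomials become quasi-polynomials.

**Definition.** A function $Q:\mathbb Z\to\mathbb Q$ is a **quasi-polynomial** of period $p$ if it is given by a polynomial on each residue class modulo $p$.

For example, $k[x,y]$ with weights $1,2$ has $HF(j)=\lfloor j/2\rfloor+1$ for $j\ge0$. This is the quasi-polynomial $Q(j)=j/2+1$ for even $j$ and $Q(j)=(j+1)/2$ for odd $j$. Note $Q(-1)=Q(-2)=0$ and $Q(-3)=-1=-HF(0)$.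

**Lemma 3.** Let $S'$ be a polynomial ring in $m\ge1$ variables of weights $w_1',\dots,w_m'$, let $p$ be their least common multiple and $W=\sum w'_i$. There is a quasi-polynomial $Q_{S'}$ of period $p$ with $Q_{S'}(j)=HF_{S'}(j)$ for all integers $j>-W$ (where $HF_{S'}=0$ in negative degrees), and
$$Q_{S'}(-j)=(-1)^{m-1}HF_{S'}(j-W)\qquad(j\ge1). \tag{7}$$

This is Stanley's reciprocity (*Enumerative Combinatorics I*, Prop. 4.2.3) applied to $\prod(1-t^{w_i'})^{-1}$. Here is a direct argument.

*Proof.* Write $\prod(1-t^{w'_i})^{-1}=g(t)/(1-t^p)^m$ with $g=\prod(1-t^p)/(1-t^{w_i'})=\sum g_kt^k$. Each factor of $g$ is a polynomial with palindromic coefficients. So $g$ is a palindromic polynomial of degree $E=mp-W$: $g_k=g_{E-k}$. Put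
$$Q(j)=\sum_{0\le k\le E,\ k\equiv j\,(p)}g_k\binom{\frac{j-k}{p}+m-1}{m-1},$$
a quasi-polynomial of period $p$. The Hilbert function is the same sum restricted to $k\le j$. For $j>-W$ and $k>j$ the integer $\frac{k-j}{p}\geq 1$ satisfies $k-j<E+W=mp$, so it is at most $m-1$ and the binomial coefficient vanishes. Hence $Q(j)=HF_{S'}(j)$ for $j>-W$. Next, $\binom{-s+m-1}{m-1}=(-1)^{m-1}\binom{s-1}{m-1}$. Applying this with $s=\frac{j+k}p$ and then substituting $k\mapsto E-k$,
$$Q(-j)=(-1)^{m-1}\sum_{k\equiv -j}g_k\binom{\frac{j+k}{p}-1}{m-1}=(-1)^{m-1}\sum_{k\equiv j-W}g_k\binom{\frac{j-W-k}{p}+m-1}{m-1},$$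
which is $(-1)^{m-1}Q(j-W)$. For $j\ge 1$ we have $j-W>-W$, so $Q(j-W)=HF_{S'}(j-W)$. $\square$

**Complete intersections.** If $g_1,\dots,g_l$ is a regular sequence of forms in $S'$ of degrees $b_1,\dots,b_l$, the Hilbert function of $S'/(g_1,\dots,g_l)$ is $\sum_{T\subseteq\{1,\dots,l\}}(-1)^{|T|}HF_{S'}(j-\sum_{i\in T}b_i)$. Its quasi-polynomial is the same sum with $Q_{S'}$. By Lemma 3 the two agree for all $j>\sum b_i-W$.

## 8. Theorem B for $i=d$: a discrepancy of size $N$

If the target value is $0$, take $I=\mathfrak m$; by Section 2 its powers are integrally closed and $\overline e_i(\mathfrak m)=0$ for $i\ge1$. So let the target be $+N$ or $-N$ with $N\ge1$.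

**Step 1: the data.** Let $e=d\ge3$ (this will give $+N$) or $e=d-1\ge 3$ (this will give $-N$). Give $x_1,x_2$ weight $1$, give $x_3,\dots,x_e$ weight $N$, and, if $e=d-1$, give $x_d$ weight $1$. With distinct $\lambda_i\in k$ and distinct $\mu_j\in k$ (possible because $k$ is infinite) put
$$f=\prod_{i=1}^{a}(x_2-\lambda_ix_1),\quad a=(e-1)N+1;\qquad h=\prod_{j=1}^{e+1}(x_3-\mu_jx_1^N),\quad r=\deg h=(e+1)N .$$
Let $J=(f,h)$ if $e=d$, and $J=(x_d,f,h)$ if $e=d-1$. In this order the generators are $f_1,\dots,f_c$, so $f_c=h$ and $a_c=r$. For $N=1$, $e=3$, $d=4$ we get $a=3$, $r=4$ and all weights $1$. With $z=x_1$, $x=x_2$, $y=x_3$, $w=x_4$ and suitable $\lambda_i,\mu_j$ this is the situation of Theorem A.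

**Step 2: the hypotheses of Section 4 hold.** Let $S_e=k[x_1,\dots,x_e]$. The form $f$ is monic in $x_2$ over $k[x_1]$ and $h$ is monic in $x_3$ over $k[x_1]$. As in Section 5, the generators form a regular sequence, and $A=S/J\cong S_e/(f,h)$ is free over $k[x_1,x_4,\dots,x_e]$ with basis $x_2^px_3^q$, $p<a$, $q<e+1$. So $A\subseteq A[x_1^{-1}]$. In the variables $x_2/x_1$, $x_3/x_1^N$ the equations become $\prod(X-\lambda_i)=0$ and $\prod(Y-\mu_j)=0$. Hence $A[x_1^{-1}]$ is a product of $a(e+1)$ copies of $k[x_1^{\pm1},x_4,\dots,x_e]$. So $A$ is reduced.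

**Step 3: locate where Hilbert functions and quasi-polynomials agree.** Let $B=S/(f_1,\dots,f_{c-1})\cong S_e/(f)$ and
$$\sigma=a-\bigl(2+(e-2)N\bigr)=N-1. \tag{8}$$
Since $2+(e-2)N$ is the sum of the weights of $S_e$, Section 7 shows that $HF_B=Q_B$ in degrees $>\sigma$ and $HF_A=Q_A$ in degrees $>r+\sigma$. Moreover
$$r>\sigma,\qquad r-a_i>\sigma\quad(i<c). \tag{9}$$
Indeed $r=(e+1)N>N-1$, and $r-a=2N-1>N-1$. If $e=d-1$, the generator $x_d$ of degree $1$ gives $r-1=(e+1)N-1>N-1$.

**Step 4: exactly one term of (5) is exceptional.** Write $\alpha=(\beta,v-|\beta|)$ with $\beta\in\mathbb N^{c-1}$. Since $a\cdot\alpha=\sum_{i<c}a_i\beta_i+r(v-|\beta|)$, the argument in (5) is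
$$j=n(r+1)-u-a\cdot\alpha=r+(n-u)(r+1)+r(u-1-v)+\sum_{i<c}\beta_i(r-a_i). \tag{10}$$
All terms after the first $r$ are nonnegative, and by (9) each nonzero one exceeds $\sigma$. So $j>r+\sigma$ except for the single term $u=n$, $v=n-1$, $\beta=0$, where $j=r$. Hence, for $n\ge1$,
$$\ell(S/F_n)=T(n)+\delta,\qquad \delta=HF_A(r)-Q_A(r), \tag{11}$$
$$T(n)=\#\{\text{monomials of degree}<nr\}+\sum_{u=1}^nG(n,u),\quad G(n,u)=\sum_{|\alpha|\le u-1}Q_A\bigl(n(r+1)-u-a\cdot\alpha\bigr).$$

**Step 5: compute $\delta$.** Since $A=B/(h)$ with $h$ a nonzerodivisor on $B$ of degree $r$, we have $HF_A(j)=HF_B(j)-HF_B(j-r)$, and likewise for $Q$. As $r>\sigma$, $HF_B(r)=Q_B(r)$, so these cancel and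
$$\delta=Q_B(0)-HF_B(0)=Q_{S_e}(0)-Q_{S_e}(-a)-1=-Q_{S_e}(-a),$$
because $Q_{S_e}(0)=HF_{S_e}(0)=1$ by Lemma 3. By (7) with $m=e$,
$$\delta=-(-1)^{e-1}HF_{S_e}\bigl(a-2-(e-2)N\bigr)=(-1)^eHF_{S_e}(N-1)=(-1)^eN .$$
The last equality holds because a monomial of degree $N-1$ in weights $1,1,N,\dots,N$ involves only $x_1,x_2$, and there are $N$ of them.

*A check and a remark.* For $N=2$, $e=3$ we have $a=5$, $r=8$, and the Hilbert series of $A$ is $(1+t+\dots+t^4)(1+t^2+t^4+t^6)/(1-t)$. The numerator has coefficient sum $20$, and its coefficients in degrees $9$ and $10$ are both $1$. So $HF_A(8)=18$ while $Q_A=20$, and $\delta=-2$. The weights matter: with all weights $1$, $\deg f=a\ge e$, and $r$ large enough for (9) with $\sigma=a-e$, the same computation gives $\delta=(-1)^eHF_{S_e}(a-e)=(-1)^e\binom{a-1}{e-1}$. For $e=3$ these are $-1,-3,-6,\dots$, and $-2$ is missed.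

**Step 6: show that $T(Nm)$ is a polynomial $\tau(m)$, for integers $m\ge0$, with $\tau(0)=0$.** This is what makes $\delta$ the whole constant term. All weights are $1$ or $N$, so all quasi-polynomials involved have period $N$.

*(i) The monomial count.* The number of monomials of degree $<M$ is $HF_{S[T]}(M-1)$ with $\deg T=1$: fill up to degree $M-1$ with a power of $T$. By Lemma 3 this equals $Q_{S[T]}(M-1)$ whenever $M-1>-1-\sum w_i$, in particular for $M\ge0$. For $M=Nmr$ the argument $M-1$ stays in one residue class modulo $N$, so we get a polynomial in $m$ for $m\ge0$. Its value at $m=0$ is $HF_{S[T]}(-1)=0$.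

*(ii) The sum of the $G(Nm,u)$.* Write $u=Nl+\rho_0$ with $1\le\rho_0\le N$, $l\ge0$, and $\alpha=N\alpha'+\rho$ with $\rho\in\{0,\dots,N-1\}^c$. Then $|\alpha|\le u-1$ means $N|\alpha'|+|\rho|\le Nl+\rho_0-1$, that is,
$$|\alpha'|\le l+\kappa,\qquad \kappa=\left\lfloor\frac{\rho_0-1-|\rho|}{N}\right\rfloor\ge -c,$$
where the bound holds because $|\rho|\le c(N-1)$. For fixed $\rho_0,\rho$ and $n=Nm$, the argument of $Q_A$ is
$$Nm(r+1)-Nl-\rho_0-N\,a\cdot\alpha'-a\cdot\rho .$$
It stays in one residue class modulo $N$. So the summand is a polynomial in $m,l,\alpha'$, hence a combination of products $\prod_i\binom{\alpha_i'}{b_i}$ with coefficients polynomial in $(m,l)$. Now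
$$\sum_{|\alpha'|\le L}\prod_{i=1}^c\binom{\alpha'_i}{b_i}=\binom{L+c}{c+|b|}\qquad(L\ge-c). \tag{12}$$
For $L\ge0$ the left side is the coefficient of $t^L$ in $\frac1{1-t}\prod_i\frac{t^{b_i}}{(1-t)^{b_i+1}}=\frac{t^{|b|}}{(1-t)^{|b|+c+1}}$, which is the right side. For $-c\le L<0$ the left side is an empty sum and the right side vanishes because $0\le L+c<c$. For $l\ge0$ we have $L=l+\kappa\ge-c$, so (12) shows that $G(Nm,Nl+\rho_0)$ is, for $l\ge0$, a polynomial in $(m,l)$. Finally
$$\sum_{u=1}^{Nm}G(Nm,u)=\sum_{\rho_0=1}^N\sum_{l=0}^{m-1}G(Nm,Nl+\rho_0),$$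
and since $\sum_{l=0}^{m-1}\binom lb=\binom m{b+1}$ is a polynomial divisible by $m$, the whole sum is a polynomial in $m$ divisible by $m$. Together with (i), $T(Nm)=\tau(m)$ with $\tau(0)=0$.

## 9. From the filtration $F_n$ to powers of one ideal

In Theorem A we had $F_n=F_1^n$. In general we pass to a multiple of the index.

**Step 7: $\bigoplus_nF_nt^n$ is a finitely generated algebra.** By (4), $F_n$ is spanned over $k$ by elements $x^\gamma f^\alpha$, where $f^\alpha=f_1^{\alpha_1}\cdots f_c^{\alpha_c}$, of degree $s=w\cdot\gamma+a\cdot\alpha\ge nr$ with $|\alpha|=\max(0,n(r+1)-s)$. Conversely, every $x^\gamma f^\alpha$ with $s\ge nr$ and $|\alpha|\ge n(r+1)-s$ is in $F_n$. So $\bigoplus F_nt^n$ is spanned by the elements $x^\gamma f^\alpha t^n$ with $(\gamma,\alpha,n)$ a lattice point of the rational cone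
$$\gamma,\alpha,n\ge0,\qquad w\cdot\gamma+a\cdot\alpha\ge nr,\qquad w\cdot\gamma+a\cdot\alpha+|\alpha|\ge n(r+1).$$
By Gordan's lemma the monoid of these lattice points is finitely generated. The map $(\gamma,\alpha,n)\mapsto x^\gamma f^\alpha t^n$ turns sums into products, so the algebra is finitely generated.

**Step 8: some $M_0\ge1$ satisfies $F_{Mn}=(F_M)^n$ for all $n\ge1$ and all multiples $M$ of $M_0$.** This is Bourbaki (*Commutative Algebra* III §1.3, Prop. 3); the argument is short. Let the algebra be generated over $F_0=S$ by homogeneous elements $g_1,\dots,g_q$ of positive $t$-degrees $d_1,\dots,d_q$. Let $L=\mathrm{lcm}(d_i)$ and $M_0=qL$. A monomial in the $g_i$ of $t$-degree $\ge qL$ contains some $g_i$ with total degree $\ge L$, so it is divisible by $g_i^{L/d_i}$, a factor of degree exactly $L$. From a monomial of degree $nM_0$ with $n\ge2$ we can split off such factors $q$ times, since before each splitting the degree is still at least $(n-1)qL+L\ge qL$. The product of the $q$ factors has degree $M_0$, so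 $F_{nM_0}\subseteq F_{M_0}F_{(n-1)M_0}$, and by induction $F_{nM_0}=(F_{M_0})^n$. If $M=M_0q'$, then $F_{Mn}=(F_{M_0})^{q'n}=\bigl((F_{M_0})^{q'}\bigr)^n=(F_M)^n$.

**Step 9: conclude for $i=d$.** Choose $M$ a multiple of $M_0$ that is also divisible by $N$, and let $I=F_M$. By Lemma 1 every $I^n=F_{Mn}$ is integrally closed. By (11) and Step 6, $\ell(S/I^n)=\tau(Mn/N)+\delta$ for all $n\ge1$, so $P(n)=\tau(M(n+1)/N)+\delta$. By (2),
$$(-1)^d\,\overline e_d(I)=P(-1)=\tau(0)+\delta=(-1)^eN,\qquad\text{so}\qquad \overline e_d(I)=(-1)^{d+e}N .$$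
Since all powers of $I$ are integrally closed, $e_d(I)=\overline e_d(I)$. The choice $e=d\ge3$ gives $+N$, possible for all $d\ge3$. The choice $e=d-1\ge3$ gives $-N$, possible for all $d\ge4$. This is Theorem B for $i=d$.

## 10. Adjoining variables: Theorem B for $i<d$

In Section 5, adjoining a variable to the ideal was useless for the top coefficient. It is exactly right now, because it preserves all the *old* coefficients. Let $I\subset S=k[x_1,\dots,x_i]$ be $\mathfrak m$-primary with all powers integrally closed, let $I'=(I,y)\subset S[y]$, and put $I^{u}=S$ for $u\le0$. The ideal $I'$ is $(\mathfrak m,y)$-primary, and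
$$I'^n=\bigoplus_{\gamma\ge0}I^{n-\gamma}y^\gamma. \tag{13}$$
Indeed the $y^\gamma$-part of $\sum_{\gamma'\le n}I^{n-\gamma'}y^{\gamma'}S[y]$ is $\sum_{\gamma'\le \min(\gamma,n)}I^{n-\gamma'}=I^{n-\gamma}$.

**Step 10: $I'^n$ is integrally closed.** First we reduce to elements homogeneous in $y$. The integral closure of an ideal homogeneous in the $y$-grading is homogeneous (Huneke–Swanson, *Integral Closure of Ideals, Rings, and Modules*, Cor. 5.2.3). Here $k$ is infinite, and this can be seen directly. Let $g(y)=\sum_{\gamma\le\Gamma}g_\gamma y^\gamma$ be integral over $I'^n$. For $c\in k\setminus\{0\}$ the automorphism $y\mapsto cy$ preserves $I'^n$, so $g(cy)$ is integral too. With $\Gamma+1$ distinct values of $c$, the Vandermonde matrix is invertible, so each $g_\gamma y^\gamma$ is a $k$-linear combination of the $g(cy)$ and hence integral.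

So let $gy^\gamma$ with $g\in S$ be integral over $I'^n$. If $\gamma\ge n$, then $gy^\gamma\in I'^n$ already. Let $\gamma<n$ and take an integral equation of degree $m$ with coefficients $c_j\in I'^{nj}$. In $y$-degree $m\gamma$ it reads $g^m+\sum_jc_{j}'g^{m-j}=0$, where $c_j'$ is the $y^{j\gamma}$-coefficient of $c_j$. By (13) $c_j'\in I^{nj-j\gamma}=(I^{n-\gamma})^j$. So $g$ is integral over $I^{n-\gamma}$, which is integrally closed. Hence $g\in I^{n-\gamma}$ and $gy^\gamma\in I'^n$.

**Step 11: the coefficients $e_0,\dots,e_i$ do not change.** By (13),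
$$\ell(S[y]/I'^{n+1})=\sum_{\gamma=0}^n\ell(S/I^{n+1-\gamma})=\sum_{j=0}^n\ell(S/I^{j+1}).$$
Write $\sum_n\ell(S/I^{n+1})t^n=H(t)/(1-t)^{i+1}$ with a polynomial $H$. This is possible since the lengths agree with a polynomial of degree $i$ for large $n$. The series of $I'$ is then $H(t)/(1-t)^{i+2}$ with the same $H$. Now expand $H(t)=\sum_j\frac{H^{(j)}(1)}{j!}(-1)^j(1-t)^j$. In $H(t)/(1-t)^{D+1}$, with $D$ the dimension, the term of index $j\le D$ contributes $(-1)^j\frac{H^{(j)}(1)}{j!}\binom{n+D-j}{D-j}$ to the coefficient of $t^n$, and terms with $j>D$ contribute only for finitely many $n$. Comparing with (1), $e_j=H^{(j)}(1)/j!$ for $0\le j\le D$, for $I$ with $D=i$ and for $I'$ with $D=i+1$. All powers of both ideals are integrally closed, so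
$$\overline e_j(I')=e_j(I')=e_j(I)=\overline e_j(I)\qquad(0\le j\le i).$$

**Step 12: conclude.** Given $d\ge i\ge4$ and $N\in\mathbb Z$, take the ideal of Step 9 in dimension $i$ with $\overline e_i=N$ (or $\mathfrak m$ if $N=0$), and adjoin $d-i$ variables one at a time. By Step 10 all powers stay integrally closed, so the construction can be repeated, and by Step 11 $\overline e_i$ stays equal to $N$. For $i=3\le d$ and $N\ge0$ start from $e=d=3$ in Step 9, or from $\mathfrak m$ if $N=0$. Localizing at the origin as in Section 2 gives the ideals in $R$ and proves Theorem B. $\blacksquare$
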